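\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Crossing changes on minimal and on arbitrary diagrams\\ of prime alternating knots}


\begin{abstract}
Two orders compare knots by crossing changes. In the T-order, $K_1\le K_2$ if \emph{every} diagram of $K_2$ can be turned into a diagram of $K_1$ by crossing changes. The V-order on prime alternating knots is generated by the same condition imposed on \emph{one minimal} diagram of $K_2$. A relation in the T-order implies the same relation in the V-order, and the converse was conjectured for prime alternating knots. We disprove it: for a prime alternating knot with $12$ crossings and one with $10$, a minimal diagram of the first can be changed into a diagram of the second, but a certain $14$-crossing diagram of the first cannot. The pair belongs to an infinite family. The obstruction is a parity: for a projection assembled from four rational tangles in a ring, the parities of the multiplicities of the exceptional fibers in the double branched cover do not depend on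 the crossing information. We also show that minimal diagrams never obstruct.
\end{abstract}

\section{Two orders on knots}

\subsection{The question}

Knots are smooth embeddings of a circle, up to ambient isotopy. A \emph{diagram} of a knot $K$ is a regular projection of an embedding in the knot type of $K$, with over/under information at each of the finitely many transverse double points (\emph{crossings}). A \emph{crossing change} exchanges the two strands at a crossing. A diagram is \emph{minimal} if no diagram of $K$ has fewer crossings, and $c(K)$ is the number of crossings of a minimal diagram.

\begin{definition}[T-order, Taniyama]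
$K_1\le K_2$ in the \emph{T-order} if every diagram of $K_2$ can be transformed into some diagram of $K_1$ by simultaneous crossing changes.
\end{definition}

\begin{definition}[V-order]
Let $K,K'$ be prime alternating knots. $K$ is a \emph{V-minor} of $K'$ if some minimal diagram of $K'$ can be transformed into some diagram of $K$ by simultaneous crossing changes. A \emph{proper sequence} is a finite sequence $(J_n,\dots,J_1)$ of prime alternating knots in which $J_i$ is a V-minor of $J_{i+1}$ for $1\le i<n$. We write $K_1\le K_2$ in the \emph{V-order} if some proper sequence contains both, with $K_1$ to the right of $K_2$ or at the same position.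
\end{definition}

The V-order does not distinguish a knot from its reflection or its reverse. We apply the same identification to the T-order, so both are relations on prime alternating knots up to reflection and reversal.

Crossing changes do not move the projection. So it is convenient to say that a projection \emph{supports} a knot if some choice of over/under information on it gives that knot. By a projection of $K$ we mean the projection of a diagram of $K$. Then $K_1\le K_2$ in the T-order means that every projection of $K_2$ supports $K_1$, while $K_1$ is a V-minor of $K_2$ if a single minimal projection of $K_2$ supports $K_1$. In particular, as noted in \cite{source}, $K_1\le K_2$ in the T-order implies $K_1\le K_2$ in the V-order. The converse is the conjecture stated in \cite{source}: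

\begin{quote}
\emph{For prime alternating knots, $K_1\le K_2$ in the V-order implies $K_1\le K_2$ in the T-order.}
\end{quote}

The T-order is transitive, because the projection stays the same along a chain of crossing changes. So the conjecture asks only whether every V-minor of $K'$ is supported by \emph{every} projection of $K'$.

\subsection{What one would guess}

A positive answer would be very useful. The T-order quantifies over infinitely many diagrams, the V-order over minimal ones, and among minimal diagrams any one is as good as any other (part 3 of Theorem~\ref{thm:B}). There is also a reason to expect a positive answer: diagrams with more crossings offer more choices. Indeed, a Reidemeister I or II move that \emph{creates} crossings never loses a supported knot, since the new crossings can be chosen so that the move can be undone.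

Knots might be lost in other ways. A Reidemeister II move that \emph{removes} a bigon between two strands loses the choices in which the two strands are clasped there. In a Reidemeister III move, two of the eight choices at the triangle, the cyclic ones, do not come from an ordering of the three strands by height and have no counterpart after the move. The question is whether such losses can be real in the end, when both diagrams represent the same prime alternating knot and the first is minimal. They can.

\begin{theorem}\label{thm:A}
There are prime alternating knots $K'$ with $c(K')=12$ and $K$ with $c(K)=10$ such that $K$ is a V-minor of $K'$, so $K\le K'$ in the V-order, while some $14$-crossing diagram of $K'$ cannot be turned by crossing changes into a diagram of $K$, of its mirror image, or of a reverse of these. Hence $K\not\le K'$ in the T-order, also up to reflection and reversal, and the conjecture is false.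
\end{theorem}

\begin{theorem}\label{thm:B}
For each $n\ge2$ there is a prime alternating knot $K'_n$ with $c(K'_n)=2n+8$, and for each $j\ge2$ there is a prime alternating knot $K_j$ with $c(K_j)=2j+6$, such that:
\begin{enumerate}
\item $K_2,\dots,K_n$ are V-minors of $K'_n$.
\item One fixed diagram of $K'_n$, with $c(K'_n)+2$ crossings, cannot be changed into a diagram of any $K_j$, $j\ge2$, up to reflection and reversal. So $K_2,\dots,K_n$ are below $K'_n$ in the V-order but not in the T-order.
\item Minimal diagrams never obstruct: for every prime alternating knot $K'$, if one minimal diagram of $K'$ can be changed into a diagram of $K$, then every minimal diagram of $K'$ can, up to reflection and reversal.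
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the case $n=j=2$ of parts 1 and 2. The mechanism is this. In the minimal diagram of $K'_n$ an arc $\beta$ passes over an arc $\gamma$ at two crossings $x$ and $y$, so the two arcs can be pulled apart. The knot $K_n$ comes from a choice of crossings with $\beta$ over $\gamma$ at $x$ but under it at $y$: the arcs are hooked. The bad diagram of $K'_n$ is drawn after pulling $\beta$ and $\gamma$ apart, and no crossing changes hook them again. To prove this last claim we need an invariant that can be controlled for all $2^{2n+10}$ choices of crossings at once. It comes from double branched covers (Section~\ref{sec:ring}). The knots and diagrams are constructed in Sections \ref{sec:Q}--\ref{sec:P}, parts 1 and 2 are concluded in Section~\ref{sec:end}, and part 3 is proved in Section~\ref{sec:min}.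

\section{Tools for diagrams}\label{sec:tools}

\paragraph{Diagrams on the sphere.} We draw diagrams on $S^2=\mathbb C\cup\{\infty\}\subset S^3$. Removing a point off the diagram gives a planar diagram with the same crossings. The set of knots supported by a projection is closed under mirror image (change all crossings) and under reversal.

\paragraph{Rerouting.} \emph{A simple arc of a diagram that is over at all its crossings may be replaced by any other simple arc with the same endpoints, provided that the new arc is again over at all its crossings.} To see this, realize the rest of the knot on or just below $S^2$. The arc then lies in the ball above $S^2$ and is parallel there to its projection. The same holds for the new arc. Both are boundary-parallel arcs with the same endpoints, so both are isotopic, with endpoints fixed, to the same unknotted chord of the ball. The statement with ``under'' holds for the same reason.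

\paragraph{Gauss words.} Traversing a knot diagram and recording the crossings gives a cyclic word in which each crossing occurs twice. A superscript $+$ or $-$ means that the passage is over or under. Two letters are \emph{interlaced} if they alternate in the cyclic word.

\begin{lemma}\label{lem:criterion}
Suppose that the interlacement graph of an alternating knot diagram with $m\ge 2$ crossings is connected. Then its knot is prime alternating with crossing number $m$, and the diagram is minimal.
\end{lemma}

\begin{proof}
Suppose that a crossing $c$ is nugatory: a circle on $S^2$ meets the diagram only at $c$ and has two of the four edge ends at $c$ on each side. Then the traversal that leaves $c$ on one side of the circle returns to $c$ on the same side. So the two intervals of the word between the occurrences of $c$ have no common letter, and $c$ is isolated in the graph. If a circle meets the diagram transversally in two points that are not crossings, with crossings on both sides, it cuts the word into two nonempty intervals without a common letter, and the graph is disconnected. By hypothesis neither happens: the diagram is reduced (no nugatory crossing) and prime. Reduced alternating diagrams are minimal, by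 the theorem of Kauffman, Murasugi and Thistlethwaite. A knot with a prime reduced alternating diagram is prime, by Menasco \cite{menasco}.
\end{proof}

\section{Rings of four rational tangles}\label{sec:ring}

\subsection{Standard form, closures, and a parity}

A \emph{tangle}, drawn in a disc with four ends on its boundary, is a ball with two properly embedded arcs. It is \emph{rational} if the pair is homeomorphic to a ball with two parallel straight chords. A single crossing is rational. Adding a crossing between two adjacent ends extends the tangle by a half twist of the boundary sphere, so it keeps the tangle rational. We call a projection in a disc \emph{rational} if it is built from one crossing by repeatedly adding a crossing between two adjacent ends; every choice of crossings on it then gives a rational tangle. An example is a \emph{row} (twist) of $m$ crossings: two horizontal strands crossing each other $m$ times, with ends NW, SW on the left and NE, SE on the right. Rotated copies are also called rows.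

\begin{definition}\label{def:form}
A link diagram, or a projection, has \emph{form} $(T_1,T_3\,|\,T_2,T_4)$ if its crossings lie in four disjoint discs carrying rational tangles (rational projections) $T_1,\dots,T_4$, connected outside the discs as follows; see Figure~\ref{fig:form}. $T_1$ and $T_3$ are joined by two strands that bound an empty strip, likewise $T_2$ and $T_4$. For $ij=12,23,34,41$ the tangles $T_i,T_j$ are joined by a single strand $s_{ij}$. The discs of $T_1,T_3$ with their strip form a disc $\mathcal B$, those of $T_2,T_4$ a disc $\mathcal C$ disjoint from $\mathcal B$.
\end{definition}

The strands $s_{ij}$ are disjoint arcs crossing the annulus between $\mathcal B$ and $\mathcal C$. On $\partial\mathcal B$ the two ends $s_{12},s_{41}$ of $T_1$ are consecutive, and so are the ends $s_{23},s_{34}$ of $T_3$. On $\partial\mathcal C$ the ends $s_{12},s_{23}$ of $T_2$ are consecutive, and so are $s_{34},s_{41}$. Hence the cyclic order of the strands in the annulus is $s_{12},s_{23},s_{34},s_{41}$.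

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\fill[gray!25] (-1.4,0) .. controls (-4,-3.7) and (4,-3.7) .. (1.4,0) .. controls (2.2,-2.9) and (-2.2,-2.9) .. (-1.4,0);
\fill[gray!25] (0,-1.4) .. controls (.6,-.7) and (.6,.7) .. (0,1.4) -- cycle;
\draw (0,0) circle (1.4);
\draw (-1.4,0) .. controls (-4,-3.7) and (4,-3.7) .. (1.4,0);
\draw (-1.4,0) .. controls (-2.2,-2.9) and (2.2,-2.9) .. (1.4,0);
\draw (0,-1.4) .. controls (.6,-.7) and (.6,.7) .. (0,1.4);
\draw (0,-1.4) -- (0,1.4);
\draw[fill=white] (1.4,0) circle (.34); \node at (1.4,0) {$T_1$};
\draw[fill=white] (0,1.4) circle (.34); \node at (0,1.4) {$T_2$};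
\draw[fill=white] (-1.4,0) circle (.34); \node at (-1.4,0) {$T_3$};
\draw[fill=white] (0,-1.4) circle (.34); \node at (0,-1.4) {$T_4$};
\node at (1.3,1.2) {$s_{12}$};
\node at (-1.3,1.2) {$s_{23}$};
\node at (-.72,-.75) {$s_{34}$};
\node at (.78,-.75) {$s_{41}$};
\end{tikzpicture}
\caption{A diagram of form $(T_1,T_3\,|\,T_2,T_4)$. All crossings lie in the four discs. The two shaded strips are empty. The discs of $T_1,T_3$ with the outer strip form the disc $\mathcal B$; the discs of $T_2,T_4$ with the inner strip form the disc $\mathcal C$.}
\label{fig:form}
\end{figure}

The \emph{closure} $\widehat T_i$ is the link obtained from $T_i$ by joining its two ends on the strip to each other, and its other two ends to each other, in the plane without further crossings. Let $M_G$ denote the double cover of $S^3$ branched along the link of a diagram $G$, and put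
\[
\delta_i=\det\widehat T_i=|H_1(M_{\widehat T_i})|\qquad(\text{with }\delta_i=0\text{ if the group is infinite}).
\]
Recall that for a link with $\mu$ components the first homology of its double branched cover with coefficients in $\mathbb Z/2$ is $(\mathbb Z/2)^{\mu-1}$. So \emph{the determinant is odd for knots and even for links with at least two components.} The number of components does not change under crossing changes. Hence:

\begin{quote}
\emph{The parity of each $\delta_i$ is determined by the projection alone.}
\end{quote}

\subsection{The smallest case}\label{sub:small}

Close a row of $m$ crossings by joining NW to NE and SW to SE. Whatever the crossing information, opposite neighboring crossings cancel by Reidemeister II moves and leave $|k|\le m$ equal crossings with $k\equiv m \pmod 2$. The closure is the torus link $T(2,k)$, of determinant $|k|$.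

Take $n=2$. The knot $K_2$ will have a $10$-crossing diagram $R_2$ of form $(Y,W\,|\,U,S)$, where $Y,W,U$ are rows of $2,3,2$ crossings and $S$ has three crossings, with closures a Hopf link, a trefoil, a Hopf link and a trefoil. So
\[
(\delta_Y,\delta_W;\,\delta_U,\delta_S)=(2,3;\,2,3),
\]
with \emph{one even number in each pair}. The $14$-crossing projection $P_2$ of $K_2'$ will have form $(\Delta_1,\Delta_3\,|\,\Delta_2,\Delta_4)$, where $\Delta_1,\Delta_3,\Delta_2$ are rows of $2,5,3$ crossings closed as above, and $\Delta_4$ has four crossings and a knot as closure. For each of the $2^{14}$ choices of crossings,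
\[
\delta_1\in\{0,2\},\qquad \delta_3\in\{1,3,5\};\qquad \delta_2\in\{1,3\},\qquad \delta_4\ \text{odd}.
\]
\emph{The second pair never contains an even number.} We shall see that the double branched cover is glued from two Seifert pieces, one for each pair, whose exceptional fibers have the multiplicities listed in the pair, and that for $K_2$ this decomposition is canonical. Multiplicities $(2,3)$ in both pieces cannot be matched by a piece with two odd multiplicities. When a number $0$ or $1$ occurs, a piece degenerates and the cover becomes simpler than that of $K_2$. The rest of this section makes these statements precise. The parity argument then covers all $n$, with no need to list values.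

\subsection{The two pieces of the double branched cover}

We use that the double cover of a ball branched along a rational tangle is a solid torus: for two straight chords it is an interval times an annulus (the double cover of a disc branched at two points), and the disc separating the chords lifts to two meridian discs. When a solid torus is fibered by circles, the \emph{multiplicity} of its core is the winding number of a nearby fiber; multiplicity $1$ means a regular fiber.

The idea of the next lemma is that cutting along a vertical disc across each strip presents the cover of each half of the diagram as two solid tori glued along an annulus, and that the core of this annulus winds $\delta_i$ times around the $i$-th solid torus.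

\begin{lemma}\label{lem:pieces}
Let $G$ have form $(T_1,T_3\,|\,T_2,T_4)$. Then $M_G=X_{\mathcal B}\cup_TX_{\mathcal C}$ with $T$ a torus, where:
\begin{enumerate}
\item[(a)] If $\delta_1,\delta_3\ge1$, then $X_{\mathcal B}$ is Seifert fibered over $D^2$ with at most two exceptional fibers, of multiplicities $\delta_1,\delta_3$. Likewise for $X_{\mathcal C}$ with $\delta_2,\delta_4$.
\item[(b)] If all $\delta_i\ge1$, the fibers of the two sides have intersection number $\pm1$ on $T$.
\item[(c)] If $\delta_1=0$ and $\delta_3\ge1$, then $X_{\mathcal B}\cong N\,\#\,(S^1\times D^2)$ with $N$ a lens space or $S^3$.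
\item[(d)] If $\delta_2,\delta_4\ge1$, every Dehn filling of $X_{\mathcal C}$ is Seifert fibered or a connected sum of two manifolds each of which is a lens space or $S^3$. The same holds for $X_{\mathcal B}$ if $\delta_1,\delta_3\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Sigma$ be a sphere that meets the projection sphere in the core circle of the annulus between $\mathcal B$ and $\mathcal C$, and hence the link in four points, one on each $s_{ij}$. Its preimage is a torus $T$, which cuts $M_G$ into $X_{\mathcal B}$ and $X_{\mathcal C}$, the covers of the two balls.

The ball over $\mathcal B$ is cut by a vertical disc $E$ across the strip, with $\partial E\subset\Sigma$, into two balls carrying $T_1$ and $T_3$. The disc $E$ meets the link in two points, one on each strand of the strip, so its preimage is an annulus $A$, and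
\[
X_{\mathcal B}=V_1\cup_AV_3,\qquad V_1,V_3\ \text{solid tori}.
\]
The core of $A$ is isotopic to either component of $\partial A$, that is, to a lift of $\partial E$. On the sphere bounding the $i$-th ball, $\partial E$ separates the four branch points into two pairs: the two points on $E$, and the two others. The preimages of the two sides are annuli, so the lifts of $\partial E$ cut $\partial V_i$ into two annuli and are essential.

Fill $V_i$ along such a lift. The filling torus is the cover of a rational tangle whose arcs are separated by a disc bounded by $\partial E$; one arc joins the two strip ends of $T_i$ and the other joins the remaining two ends. So the filled manifold is $M_{\widehat T_i}$. Since the first homology of a filled solid torus has order equal to the winding number of the filling slope (and is infinite if this is $0$), \emph{$\delta_i$ is the winding number of the core of $A$ in $V_i$.}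

(a) Fiber $V_i$ by curves parallel to the core of $A$. The core of $V_i$ has multiplicity $\delta_i$. The two fibrations agree on $A$, and the base is a union of two discs along an arc, hence a disc. On $T$ the fiber is a lift of $\partial E$. The same construction applies to $\mathcal C$.

(b) Write $E_{\mathcal B},E_{\mathcal C}$ for the two vertical discs. By (a) we must intersect lifts of their boundaries. The circle in which $\Sigma$ meets the projection sphere carries the branch points in the order $s_{12},s_{23},s_{34},s_{41}$ and cuts $\Sigma$ into two hemispheres. Identify $\Sigma$ with the pillowcase $\mathbb R^2/\langle\mathbb Z^2,-1\rangle$, two copies of the square $[0,\frac12]^2$ glued along the boundary, whose corners are the branch points and whose covering torus is $\mathbb R^2/\mathbb Z^2$; let $s_{12},s_{23},s_{34},s_{41}$ be the corners $(0,0),(\frac12,0),(\frac12,\frac12),(0,\frac12)$. The curve $\partial E_{\mathcal B}$ meets each hemisphere in one arc, separating $\{s_{12},s_{41}\}$ from $\{s_{23},s_{34}\}$; $\partial E_{\mathcal C}$ meets each in one arc, separating $\{s_{12},s_{23}\}$ from $\{s_{34},s_{41}\}$. So, up to isotopy in the complement of the branch points, they are the images of the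 lines $\{x=\frac14\}$ and $\{y=\frac14\}$. The lifts have homology classes $\pm(0,1)$ and $\pm(1,0)$, with intersection number $\pm1$.

(c) Now the core of $A$ is an essential curve of winding number $0$ on $\partial V_1$, hence a meridian. Write $V_1=D^2\times S^1$ and $S^1=J\cup J'$ (two intervals) with $A=\partial D^2\times J$. Then $X_{\mathcal B}=V_3\cup(D^2\times J)\cup(D^2\times J')$. The piece $D^2\times J$ is a $2$-handle attached to $V_3$ along a curve of winding number $\delta_3\ge1$. The result is a once-punctured $N$, where $N$ is a filling of $V_3$ with finite first homology, that is, a lens space or $S^3$. Then $D^2\times J'$ is a $1$-handle attached to the boundary sphere. The result is $N\#(S^1\times D^2)$.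

(d) Write $X_{\mathcal C}=V_2\cup_AV_4$, where $A$ is now the cover of $E_{\mathcal C}$. If the filling slope is not the fiber, the fibration extends over the filling torus. If it is the fiber, write the filling torus as $(D^2\times J)\cup(D^2\times J')$, with $\partial D^2\times J=\partial V_2\setminus A$ and $\partial D^2\times J'=\partial V_4\setminus A$ (up to closure). The cores of these two annuli are parallel to the core of $A$. So, as in (c), $V_2\cup(D^2\times J)$ and $V_4\cup(D^2\times J')$ are once-punctured lens spaces or $S^3$'s, because $\delta_2,\delta_4\ge1$. They are glued along the sphere formed by $A$ and the two discs $D^2\times\partial J$. The argument for $X_{\mathcal B}$ is the same.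
\end{proof}

\subsection{Facts about 3-manifolds}

\begin{enumerate}
\item[(F1)] Let $X$ be orientable and Seifert fibered over $D^2$ with two exceptional fibers of multiplicities $a,b\ge2$. Then $X$ is irreducible with incompressible boundary. If $(a,b)\ne(2,2)$, its Seifert fibration is unique up to isotopy (Jaco \cite{jaco}). In particular the multiplicities are then determined by the homeomorphism type of $X$.
\item[(F2)] (JSJ decomposition: Jaco--Shalen, Johannson; in this form \cite{afw}.) In a closed orientable irreducible 3-manifold the family of JSJ tori is unique up to isotopy. Suppose that a separating incompressible torus cuts the manifold into two Seifert fibered pieces, neither of which is $T^2\times I$, such that for all choices of Seifert fibrations of the pieces the fibers do not match along the torus. Then this torus is the JSJ family. If the manifold is Seifert fibered, the JSJ family is empty.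
\item[(F3)] If $X_1,X_2$ are irreducible with incompressible torus boundary, then $M=X_1\cup_TX_2$ is irreducible and $T$ is incompressible in $M$.
\end{enumerate}

\begin{proof}[Proof of (F3)]
The group $\pi_1(T)$ injects into both factors, hence into the amalgamated product $\pi_1(M)$. So $T$ is incompressible. We show by induction on the number of circles in $S\cap T$ that every sphere $S$ transverse to $T$ bounds a ball. If $S\cap T=\emptyset$, this is irreducibility of $X_1$ or $X_2$. Otherwise a circle of $S\cap T$ innermost on $S$ bounds a disc of $S$ in some $X_i$, hence by incompressibility a disc in $T$. Choose a circle of $S\cap T$ innermost on $T$ inside that disc; it bounds $D'\subset T$ with $D'\cap S=\partial D'$ and cuts $S$ into discs $D_a,D_b$. The spheres $D_a\cup D'$ and $D_b\cup D'$, each pushed slightly off $T$ along $D'$, meet $T$ in fewer circles. So they bound balls $B_a,B_b$, which we regard as bounded by the unpushed spheres. If $D_b\subset B_a$ or $D_a\subset B_b$, then $S$ lies in a ball and bounds a ball. Otherwise the interior of $D_b$ lies outside $B_a$ and that of $D_a$ outside $B_b$. Then the interior of $B_a$ misses $\partial B_b$ and is not contained in $B_b$, so the interiors of $B_a$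 and $B_b$ are disjoint, and $S$ bounds the ball $B_a\cup_{D'}B_b$.
\end{proof}

\subsection{Recognition and the parity obstruction}

\begin{proposition}\label{prop:recog}
Let $G$ have form $(T_1,T_3\,|\,T_2,T_4)$.
\begin{enumerate}
\item[(i)] Suppose that all $\delta_i\ge2$ and that neither $(\delta_1,\delta_3)$ nor $(\delta_2,\delta_4)$ is $(2,2)$. Then $M_G$ is irreducible and not Seifert fibered. Its JSJ decomposition has exactly one torus, and the two pieces are Seifert fibered over $D^2$ with multiplicities $(\delta_1,\delta_3)$ and $(\delta_2,\delta_4)$.
\item[(ii)] Suppose that $\delta_2,\delta_3,\delta_4\ge1$, and that $\delta_1=0$ or some $\delta_i=1$. Then $M_G$ is a connected sum of one or more closed Seifert fibered manifolds.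
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By Lemma~\ref{lem:pieces}(a) and (F1) both pieces are irreducible with incompressible boundary, and their fibrations are unique; here we use that the pairs are not $(2,2)$. By (F3), $M_G$ is irreducible and $T$ is incompressible. The pieces have connected boundary, so they are not $T^2\times I$. By Lemma~\ref{lem:pieces}(b) the fibers do not match along $T$, for the only possible fibrations. So $\{T\}$ is the JSJ family by (F2). It is nonempty, so $M_G$ is not Seifert fibered.

(ii) If $\delta_1=0$, then by Lemma~\ref{lem:pieces}(c) $M_G=N\,\#\,(\text{a Dehn filling of }X_{\mathcal C})$, with $N$ a lens space or $S^3$, and Lemma~\ref{lem:pieces}(d) applies to the filling. If $\delta_1\ge1$ and some $\delta_i=1$, the piece containing $T_i$ is fibered over $D^2$ with at most one exceptional fiber, hence is a solid torus. So $M_G$ is a Dehn filling of the other piece, and Lemma~\ref{lem:pieces}(d) applies again. Lens spaces and $S^3$ are Seifert fibered.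
\end{proof}

\begin{proposition}[Parity obstruction]\label{prop:parity}
Let $P$ be a knot projection of form $(T_1,T_3\,|\,T_2,T_4)$ such that $\widehat T_1$ has two components and $\widehat T_2,\widehat T_3,\widehat T_4$ have one. Let $K$ be a knot with a diagram of some form $(T'_1,T'_3\,|\,T'_2,T'_4)$ for which
\[
(\det\widehat T'_1,\det\widehat T'_3;\,\det\widehat T'_2,\det\widehat T'_4)=(2,a;\,2,b)\qquad\text{with }a,b\ge3 .
\]
Then $P$ does not support $K$, nor its mirror image, nor a reverse of these.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:recog}(i), the double branched cover $M_K$ of $K$ is irreducible, not Seifert fibered, and has a single JSJ torus, with pieces of multiplicities $(2,a)$ and $(2,b)$. Suppose that $P$ supports a knot $L$ equal to $K$ up to reflection and reversal. Then $M_L\cong M_K$, perhaps with reversed orientation. On $P$ the number $\delta_1$ is even and $\delta_2,\delta_3,\delta_4$ are odd, in particular at least $1$, whatever the crossing information.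

If $\delta_1=0$ or one of $\delta_2,\delta_3,\delta_4$ is $1$, then $M_L$ is a connected sum of closed Seifert fibered manifolds by Proposition~\ref{prop:recog}(ii). Since $M_L\cong M_K$ is irreducible, all summands but at most one are $S^3$. So $M_K$ would be Seifert fibered, a contradiction.

Otherwise $\delta_1\ge2$ and $\delta_2,\delta_3,\delta_4\ge3$. By Proposition~\ref{prop:recog}(i), $M_L$ has a single JSJ torus, and one of its pieces has the two odd multiplicities $\delta_2,\delta_4$. By uniqueness of the JSJ family this piece is homeomorphic to a piece of $M_K$, which has an exceptional fiber of multiplicity $2$. This contradicts the uniqueness of the multiplicities in (F1).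
\end{proof}

It remains to find a prime alternating knot with a minimal projection that supports such a $K$, and another projection that has the parities of $P$.

\section{The projection $Q_n$ and the knot $K'_n$}\label{sec:Q}

Fix $n\ge2$. Let $\beta=\mathbb R\cup\infty$, $\gamma=i\mathbb R\cup\infty$, and let $\sigma$ be the unit circle. They meet at the six points $0,\infty,1,i,-1,-i$. Let $D_1,D_2,D_3,D_4$ be small discs about $1,i,-1,-i$. Each has four ends: $O$ (towards $\infty$), $L$ (counterclockwise along $\sigma$), $I$ (towards $0$), $R$ (clockwise along $\sigma$), in this counterclockwise order. Picture each $D_k$, preserving orientation, as a rectangle with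
\[
L=\mathrm{NW},\qquad O=\mathrm{NE},\qquad I=\mathrm{SW},\qquad R=\mathrm{SE}.
\]
Outside the $D_k$ keep $\beta\cup\gamma\cup\sigma$, with crossings $x$ at $0$ and $y$ at $\infty$. Let $\ell_{12},\ell_{23},\ell_{34},\ell_{41}$ be the four arcs of $\sigma$; so $\ell_{12}$ joins $D_1.L$ to $D_2.R$, and so on cyclically. Inside the discs put (Figure~\ref{fig:Q}):
\begin{itemize}
\item $D_1$: one crossing $d$, with strands $I$--$O$ and $L$--$R$.
\item $D_2$: a row of two crossings, from left to right $u_2,u_1$.
\item $D_3$: a row of $2n$ crossings, from left to right $w_{2n},\dots,w_1$.
\item $D_4$: a row $s_2,s_1$ (left to right) whose NW, NE ends are $L,O$; its SW, SE ends go to the two upper ends of a crossing $v$ placed below, whose lower ends are $I$ (SW) and $R$ (SE).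
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=.95]
\draw (0,0) circle (1.4);
\draw[<->] (-2.6,0) -- (2.6,0);
\draw[<->] (0,-2.6) -- (0,2.6);
\draw[fill=white] (1.4,0) circle (.34); \node at (1.4,0) {$D_1$};
\draw[fill=white] (0,1.4) circle (.34); \node at (0,1.4) {$D_2$};
\draw[fill=white] (-1.4,0) circle (.34); \node at (-1.4,0) {$D_3$};
\draw[fill=white] (0,-1.4) circle (.34); \node at (0,-1.4) {$D_4$};
\node at (.2,.2) {$x$};
\node at (2.4,.25) {$\beta$};
\node at (.25,2.4) {$\gamma$};
\node at (1.25,1.15) {$\ell_{12}$};
\node at (-1.2,1.2) {$\ell_{23}$};
\node at (-1.2,-1.2) {$\ell_{34}$};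
\node at (1.25,-1.2) {$\ell_{41}$};
\begin{scope}[shift={(5,0)}]
\draw plot[smooth] coordinates {(-1.2,.6) (-.5,0) (0,-.3) (.5,0) (1.2,.6)};
\draw plot[smooth] coordinates {(-1.2,-.6) (-.5,0) (0,.3) (.5,0) (1.2,-.6)};
\node at (-.5,.35) {$u_2$}; \node at (.5,.35) {$u_1$};
\node at (-1.4,.7) {$L$}; \node at (1.4,.7) {$O$};
\node at (-1.4,-.7) {$I$}; \node at (1.4,-.7) {$R$};
\node at (0,-1.5) {inside $D_2$};
\end{scope}
\begin{scope}[shift={(9,.3)}]
\draw plot[smooth] coordinates {(-1.3,1) (-.5,.3) (0,.05) (.5,.3) (1.3,1)};
\draw plot[smooth] coordinates {(1.3,-1.3) (0,-.7) (-.9,-.2) (-.5,.3) (0,.55) (.5,.3) (.9,-.2) (0,-.7) (-1.3,-1.3)};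
\node at (-.45,.68) {$s_2$}; \node at (.45,.68) {$s_1$}; \node at (0,-1.0) {$v$};
\node at (-1.5,1) {$L$}; \node at (1.5,1) {$O$};
\node at (-1.5,-1.3) {$I$}; \node at (1.5,-1.3) {$R$};
\node at (0,-1.8) {inside $D_4$};
\end{scope}
\end{tikzpicture}
\caption{The projection $Q_n$. Left: the two axes $\beta,\gamma$ and the unit circle, with four discs; the axes cross at $x=0$ and at $y=\infty$. Right: the contents of $D_2$ and $D_4$, drawn in rectangles. $D_3$ contains a row like that of $D_2$, with $2n$ crossings $w_{2n},\dots,w_1$ from left to right, and $D_1$ a single crossing $d$.}
\label{fig:Q}
\end{figure}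

A strand of a row changes between top and bottom at each crossing. So the strands in the discs are
\begin{align*}
D_1&:\ I\,d\,O,\quad L\,d\,R; &
D_2&:\ O\,u_1u_2\,L,\quad I\,u_2u_1\,R;\\
D_3&:\ R\,w_1\cdots w_{2n}\,I,\quad O\,w_1\cdots w_{2n}\,L; &
D_4&:\ L\,s_2s_1\,O,\quad R\,v\,s_2s_1\,v\,I.
\end{align*}
Start at $D_4.O$ and follow $\gamma$ through $\infty$ to $D_2$, then $\ell_{23}$ to $D_3$, then $\beta$ through $0$ to $D_1$ and through $\infty$ to $D_3$, then $\ell_{34}$ to $D_4$, then $\gamma$ through $0$ to $D_2$, then $\ell_{12}$ to $D_1$ and $\ell_{41}$ to $D_4$. This is a single closed curve, with Gauss word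
\begin{equation}\label{eq:Q}
y\,u_1u_2\,w_1\cdots w_{2n}\,x\,d\,y\,w_1\cdots w_{2n}\,v\,s_2s_1\,v\,x\,u_2u_1\,d\,s_2s_1 .
\end{equation}
It has length $4n+16$, so $Q_n$ has $2n+8$ crossings. Their positions in \eqref{eq:Q} are
\begin{gather*}
y:1,\,2n{+}6;\quad u_1:2,\,4n{+}13;\quad u_2:3,\,4n{+}12;\quad w_k:3{+}k,\,2n{+}6{+}k;\quad x:2n{+}4,\,4n{+}11;\\
d:2n{+}5,\,4n{+}14;\quad v:4n{+}7,\,4n{+}10;\quad s_2:4n{+}8,\,4n{+}15;\quad s_1:4n{+}9,\,4n{+}16 .
\end{gather*}
Each crossing occurs once in an odd and once in an even position. Let $K'_n$ be the knot of the alternating diagram on $Q_n$ that is \emph{over at even positions}. Since $\beta$ passes $x$ at position $2n+4$ and $y$ at position $2n+6$,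
\begin{equation}\label{eq:over}
\beta\ \text{is over}\ \gamma\ \text{at both}\ x\ \text{and}\ y.
\end{equation}

In \eqref{eq:Q}, $y$ is interlaced with $u_1,u_2$, all $w_k$, $x$ and $d$; $x$ is interlaced with $s_1,s_2$; and $v$ with $s_1,s_2$. So the interlacement graph is connected, and by Lemma~\ref{lem:criterion} $K'_n$ is a prime alternating knot with $c(K'_n)=2n+8$, and this diagram is minimal.

\section{The knots $K_j$ and the V-minors of $K'_n$}\label{sec:K}

We now change crossings of the minimal diagram so that $\beta$ is under $\gamma$ at $y$ but stays over it at $x$. The other changes are made so that the strand through $x$ becomes over on a longer arc and rerouting that arc leaves an alternating diagram.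

In the alternating diagram of $K'_n$ on $Q_n$ change $y,d,u_1,u_2,w_1,\dots,w_{2n}$ and keep $x,v,s_1,s_2$. The result is
\[
y^+u_1^-u_2^+w_1^-w_2^+\cdots w_{2n-1}^-\,\underline{w_{2n}^+\,x^+\,d^+}\,y^-w_1^+w_2^-\cdots w_{2n-1}^+w_{2n}^-\,v^-s_2^+s_1^-v^+x^-u_2^-u_1^+d^-s_2^-s_1^+ .
\]
The underlined arc is over at all its crossings. It starts on the edge $w_{2n-1}w_{2n}$ of this strand. The strand enters the row of $D_3$ at SE and has passed $2n-1$ crossings there, an odd number, so this is an upper edge of the row. It therefore borders the face between $D_3.L$ and $D_3.O$, which is the outer third-quadrant face. The arc ends on $\beta$ between $D_1.O$ and $\infty$.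

Reroute it as an over-arc: through the outer third-quadrant face, across $\gamma$ once at a new crossing $y_1$ between $D_4.O$ and $\infty$, and through the outer fourth-quadrant face to its endpoint. The crossings $w_{2n},x,d$ disappear. The new diagram $R_n$ is
\begin{equation}\label{eq:R}
y^+u_1^-u_2^+w_1^-w_2^+\cdots w_{2n-1}^-\,y_1^+y^-\,w_1^+w_2^-\cdots w_{2n-1}^+\,v^-s_2^+s_1^-v^+u_2^-u_1^+s_2^-s_1^+y_1^- .
\end{equation}
It is alternating and has $2n+6$ crossings. Let $K_n$ be its knot. In \eqref{eq:R}, $y$ is interlaced with $u_1,u_2$, all $w_k$ and $y_1$; $u_2$ with $s_1,s_2$; and $v$ with $s_1,s_2$. By Lemma~\ref{lem:criterion} $K_n$ is prime alternating with $c(K_n)=2n+6$. By construction $Q_n$ supports $K_n$, so $K_n$ is a V-minor of $K'_n$.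

This defines $K_j$ for every $j\ge2$. If $2\le j<n$, choose the crossings $w_{2j+1},\dots,w_{2n}$ of $Q_n$ so that they cancel in consecutive pairs by Reidemeister II moves. This leaves a diagram on $Q_j$ with arbitrary crossing choices. Since $Q_j$ supports $K_j$, so does $Q_n$, and \emph{$K_2,\dots,K_n$ are V-minors of $K'_n$.}

\begin{lemma}\label{lem:R}
For $n\ge2$ the diagram $R_n$ has form $(Y,W\,|\,U,S)$ with
\[
Y=\{y,y_1\},\quad W=\{w_1,\dots,w_{2n-1}\},\quad U=\{u_1,u_2\},\quad S=\{s_1,s_2,v\},
\]
and $(\delta_Y,\delta_W;\delta_U,\delta_S)=(2,\,2n-1;\,2,\,3)$.
\end{lemma}

\begin{proof}
By \eqref{eq:R} the edges between different sets are the following.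
\begin{itemize}
\item $Y$--$W$: $y\,w_1$ and $y_1w_{2n-1}$. The first runs along the negative real axis, the second is the part of the rerouted arc before $y_1$. They cobound the part of the outer third quadrant near $\infty$, which is empty.
\item $U$--$S$: $u_1s_2$ and $u_2v$. The first runs along $\sigma$ from $D_2.R$ through the former $D_1$ to $D_4.L$, the second along $\gamma$ through $0$. They cobound the right half of the unit disc, which is empty since the part of $\beta$ there was removed.
\item Single edges: $y\,u_1$ ($Y$--$U$), $u_2w_1$ ($U$--$W$), $w_{2n-1}v$ ($W$--$S$), $s_1y_1$ ($S$--$Y$).
\end{itemize}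
The crossings $y,y_1$ are joined by two edges that bound an empty bigon in the outer fourth quadrant, so $Y$ is a row of two crossings; its ends lead, in cyclic order, to $u_1,w_1,w_{2n-1},s_1$. $W$ is a row whose ends NE, NW, SW, SE lead to $y,y_1,v,u_2$; here the NW end is the start of the rerouted arc, and the SW end continues through the place of the former $w_{2n}$ to $D_3.L$. $U$ is a row with ends $O,L,I,R$ leading to $y,w_1,v,s_2$. $S$ is a row of two crossings with a crossing $v$ added at two adjacent ends, and its ends $O,L,I,R$ lead to $y_1,u_1,u_2,w_{2n-1}$. So all four are rational, the strip ends are adjacent in each, and the form is as claimed.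

The closures are alternating, with crossing information from \eqref{eq:R}:
\begin{itemize}
\item $\widehat Y$ has components $y_1^+y^-$ and $y_1^-y^+$: a Hopf link, of determinant $2$.
\item $\widehat W$ joins NE to NW and SE to SW, with word $w_1^-w_2^+\cdots w_{2n-1}^-\,w_1^+w_2^-\cdots w_{2n-1}^+$: the torus knot $T(2,2n-1)$ up to mirror image, of determinant $2n-1$.
\item $\widehat U$ joins $I$ to $R$ and $O$ to $L$; its components are $u_2^-u_1^+$ and $u_1^-u_2^+$: a Hopf link, of determinant $2$.
\item $\widehat S$ joins $L$ to $I$ and $O$ to $R$, with word $s_2^-s_1^+v^-s_2^+s_1^-v^+$: a reduced alternating knot diagram with three crossings, hence a trefoil, of determinant $3$. \qedhere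
\end{itemize}
\end{proof}

\begin{remark}
The hypothesis $n\ge2$ ensures that $2n-1\ge3$. For $n=1$ the construction gives $\delta_W=1$. Then one piece of the double branched cover is a solid torus, the cover is a connected sum of Seifert manifolds by Proposition~\ref{prop:recog}(ii), and our argument does not apply.
\end{remark}

\section{The projection $P_n$, another projection of $K'_n$}\label{sec:P}

We now use \eqref{eq:over} to pull $\beta$ and $\gamma$ apart. This removes $x$ and $y$ and adds one crossing to each of the four discs, which makes the four-tangle structure and its parities differ from those of $R_n$. Start with the alternating diagram of $K'_n$ on $Q_n$; the result is shown in Figure~\ref{fig:P}.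

\emph{Step 1.} The part of $\beta$ from $D_3.I$ to $D_1.I$ crosses only $x$, and is over there. Reroute it as an over-arc. From $D_3.I$ go into the inner third-quadrant face; cross $\ell_{34}$ next to $D_3$ (crossing $z$); go through the outer third-quadrant face; cross $\gamma$ between $D_4.O$ and $\infty$ (crossing $t$); go through the outer fourth-quadrant face; cross $\ell_{41}$ next to $D_1$ (crossing $e$); enter the unit disc and go to $D_1.I$, staying close to $D_1$. Now $x$ is gone.

\emph{Step 2.} The part of $\gamma$ from $D_4.O$ through $t$ and $y=\infty$ to $D_2.O$ is under at $t$ by Step 1, is under at $y$ by \eqref{eq:over}, and has no other crossing. Reroute it as an under-arc. From $D_4.O$, staying close to $D_4$, cross $\ell_{41}$ next to $D_4$ (crossing $g$, between $e$ and $D_4$); run inside the right half of the unit disc close to $\gamma$; cross $\ell_{12}$ next to $D_2$ (crossing $f$); go to $D_2.O$. It meets nothing else: the only part of $\beta$ left in the right half of the unit disc is the short piece from $e$ to $D_1$. Now $t$ and $y$ are gone.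

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (0,0) circle (1.4);
\draw[->] (1.4,0) -- (2.6,0);
\draw[->] (-1.4,0) -- (-2.6,0);
\draw (0,-1.4) -- (0,1.4);
\draw plot[smooth] coordinates {(-1.06,0) (-.85,-.25) (-1.2,-.72) (-1.5,-1.5) (0,-2.3) (1.5,-1.5) (1.2,-.72) (.85,-.25) (1.06,0)};
\draw plot[smooth] coordinates {(0,-1.74) (.3,-1.85) (.62,-1.25) (.4,-.6) (.35,0) (.4,.6) (.62,1.25) (.3,1.85) (0,1.74)};
\draw[fill=white] (1.4,0) circle (.34); \node at (1.4,0) {$D_1$};
\draw[fill=white] (0,1.4) circle (.34); \node at (0,1.4) {$D_2$};
\draw[fill=white] (-1.4,0) circle (.34); \node at (-1.4,0) {$D_3$};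
\draw[fill=white] (0,-1.4) circle (.34); \node at (0,-1.4) {$D_4$};
\node at (-1.5,-.62) {$z$};
\node at (1.5,-.62) {$e$};
\node at (.85,-1.4) {$g$};
\node at (.85,1.4) {$f$};
\node at (1.35,1.05) {$\ell_{12}$};
\node at (-1.25,1.2) {$\ell_{23}$};
\node at (-.62,-.9) {$\ell_{34}$};
\node at (.8,-.82) {$\ell_{41}$};
\node at (2.4,.25) {$b^-$};
\node at (-2.4,.25) {$b^-$};
\node at (0,-2.52) {$b^+$};
\node at (-.25,.2) {$c^+$};
\node at (.62,.2) {$c^-$};
\end{tikzpicture}
\caption{The projection $P_n$. The strand $b^-$ passes through $\infty$. The contents of the discs $D_k$ are those of $Q_n$.}
\label{fig:P}
\end{figure}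

The result is a diagram of $K'_n$ with $(2n+8)-1+3-2+2=2n+10$ crossings. Let $P_n$ be its projection. Deleting $x,y$ from \eqref{eq:Q} and inserting the new crossings gives its Gauss word
\begin{equation}\label{eq:P}
g\,f\,u_1u_2\,w_1\cdots w_{2n}\,z\,e\,d\,w_1\cdots w_{2n}\,z\,v\,s_2s_1\,v\,u_2u_1\,f\,d\,e\,g\,s_2s_1 .
\end{equation}
Let $b^-$ be the strand from $D_1.O$ through $\infty$ to $D_3.O$ along $\beta$, $b^+$ the strand from $z$ to $e$, $c^+$ the strand from $D_4.I$ through $0$ to $D_2.I$ along $\gamma$, and $c^-$ the strand from $f$ to $g$. From now on $\ell_{12},\dots,\ell_{41}$ denote the parts of these arcs outside the discs $\Delta_i$ of the next lemma.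

\begin{lemma}\label{lem:P}
$P_n$ has form $(\Delta_1,\Delta_3\,|\,\Delta_2,\Delta_4)$ with $\Delta_i$ as follows.
\begin{center}
\renewcommand{\arraystretch}{1.2}
\begin{tabular}{c|l|l}
disc & contents & ends, counterclockwise\\\hline
$\Delta_1$ & $d$, and $e$ crossing the ends $I,R$ of $D_1$ (row of $2$) & $b^-,\ \ell_{12},\ \ell_{41},\ b^+$\\
$\Delta_2$ & $u_2,u_1$, and $f$ crossing the ends $O,R$ of $D_2$ (row of $3$) & $c^-,\ \ell_{12},\ \ell_{23},\ c^+$\\
$\Delta_3$ & $w_{2n},\dots,w_1$, and $z$ crossing the ends $I,L$ of $D_3$ (row of $2n+1$) & $b^-,\ b^+,\ \ell_{34},\ \ell_{23}$\\
$\Delta_4$ & $D_4$, and $g$ crossing the ends $O,L$ of $D_4$ & $c^+,\ \ell_{34},\ \ell_{41},\ c^-$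
\end{tabular}
\end{center}
The closure $\widehat\Delta_1$ has two components, and $\widehat\Delta_2,\widehat\Delta_3,\widehat\Delta_4$ have one.
\end{lemma}

\begin{proof}
The ends of each $D_k$ are $O,L,I,R$ counterclockwise, and the new crossing interchanges two adjacent ones.
\begin{itemize}
\item $\Delta_1$: interchanging $I,R$ gives $O,L,R,I$, continuing as $b^-,\ell_{12},\ell_{41},b^+$. Since $D_1$ is a single crossing, $d$ and $e$ form a row.
\item $\Delta_2$: interchanging $O,R$ gives, starting with $O$, the order $O,R,L,I$, continuing as $c^-,\ell_{12},\ell_{23},c^+$. Since $O,R$ are the right ends NE, SE, the crossing $f$ lengthens the row.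
\item $\Delta_3$: interchanging $L,I$ gives $O,I,L,R$, continuing as $b^-,b^+,\ell_{34},\ell_{23}$. Since $L,I$ are the left ends, $z$ lengthens the row.
\item $\Delta_4$: interchanging $O,L$ gives, starting with $I$, the order $I,R,L,O$, continuing as $c^+,\ell_{34},\ell_{41},c^-$.
\end{itemize}
Each $\Delta_i$ is a rational projection: the first three are rows, and $\Delta_4$ is built from $s_2$ by adding $s_1$, then $v$, then $g$, each at two adjacent ends. The strands $b^\pm$ cobound, together with arcs of $\partial\Delta_1$ and $\partial\Delta_3$, the part of the lower outer region near $\infty$, which is empty because $\gamma$ no longer passes there. The strands $c^\pm$ cobound a thin empty strip along the inner part of $\gamma$. The remaining strands are $\ell_{12},\ell_{23},\ell_{34},\ell_{41}$, one for each of the pairs $12,23,34,41$. After an isotopy of $S^2$ that moves $\infty$ into the upper outer face this is Figure~\ref{fig:form}, with $b^-$ the outermost strand.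

Reading the strands from \eqref{eq:P}, we close them up.
\begin{itemize}
\item $\Delta_1$: $b^+\,e\,d\,b^-$ and $\ell_{12}\,d\,e\,\ell_{41}$. The closure joins $b^+$ to $b^-$ and $\ell_{12}$ to $\ell_{41}$: two components.
\item $\Delta_3$: $\ell_{23}\,w_1\cdots w_{2n}z\,b^+$ and $b^-\,w_1\cdots w_{2n}z\,\ell_{34}$. The closure joins $b^+$ to $b^-$ and $\ell_{34}$ to $\ell_{23}$: one component.
\item $\Delta_2$: $c^-\,f\,u_1u_2\,\ell_{23}$ and $c^+\,u_2u_1f\,\ell_{12}$. The closure joins $c^+$ to $c^-$ and $\ell_{12}$ to $\ell_{23}$: one component.
\item $\Delta_4$: $\ell_{34}\,v\,s_2s_1\,v\,c^+$ and $\ell_{41}\,g\,s_2s_1\,g\,c^-$. The closure joins $c^+$ to $c^-$ and $\ell_{34}$ to $\ell_{41}$: one component. \qedhere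
\end{itemize}
\end{proof}

\section{Proof of Theorem~\ref{thm:A} and of parts 1 and 2 of Theorem~\ref{thm:B}}\label{sec:end}

The knots $K'_n$ and $K_j$ are prime alternating with the stated crossing numbers, and part 1 holds, by Sections \ref{sec:Q} and \ref{sec:K}.

For part 2 let $n,j\ge2$. By Lemma~\ref{lem:P} the projection $P_n$ satisfies the hypothesis of Proposition~\ref{prop:parity}, with $T_i=\Delta_i$. By Lemma~\ref{lem:R} the knot $K_j$ has a diagram of the required form with numbers $(2,2j-1;2,3)$, and $2j-1\ge3$. So $P_n$ does not support $K_j$, nor its mirror image, nor a reverse of these. Hence the diagram of $K'_n$ on $P_n$, with $2n+10=c(K'_n)+2$ crossings, cannot be changed into a diagram of any $K_j$, up to reflection and reversal. Changing all crossings of this diagram gives a diagram of the mirror image of $K'_n$ on the same projection, and reversal does not change the projection. So the conclusion also holds if $K'_n$ is replaced by its mirror image or a reverse, and $K_j\not\le K'_n$ in the T-order, also after identifying knots with their reflections and reverses. For $2\le j\le n$ we have $K_j\le K'_n$ in the V-order by part 1. With $n=j=2$, $K'=K'_2$ and $K=K_2$ this is Theorem~\ref{thm:A}.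 \qed

\section{Minimal diagrams never obstruct}\label{sec:min}

\begin{proof}[Proof of part 3 of Theorem~\ref{thm:B}]
Let $D,D'$ be minimal diagrams of $K'$, where $K'$ is taken up to reflection and reversal. Changing all crossings of $D'$, or reversing its orientation, alters neither its projection nor the set of knots supported by that projection. So we may assume that $D,D'$ are diagrams of the same oriented knot.

Minimal diagrams of a prime alternating knot are reduced and alternating: a nugatory crossing could be removed, and a nonalternating diagram of a prime alternating knot is not minimal (Kauffman, Murasugi, Thistlethwaite). By Menasco and Thistlethwaite \cite{mt}, $D$ and $D'$ are then related on $S^2$ by flypes. It remains to show that a flype preserves the set of supported knots.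

The position of a flype is determined by the projection: a crossing $c$ next to a disc $\Theta$ with four ends, two adjacent ends of $\Theta$ leading to $c$. The flype rotates $\Theta$ by $\pi$ about the axis through $c$, in the direction that removes $c$; this creates a crossing of the same kind on the opposite side of $\Theta$. It is an isotopy whatever the over/under information at $c$ and inside $\Theta$: for the other choice at $c$ one rotates in the other direction. Either direction gives the same projection, and the rotation carries the choices of crossings in $\Theta$ bijectively to those in the rotated disc. So if projections $P$ and $P'$ are related by a flype, every over/under choice on $P$ gives the same knot as some choice on $P'$, and conversely. Hence all minimal diagrams of $K'$ can be changed into diagrams of exactly the same knots, up to reflection and reversal.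
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} ``A Partial Ordering Of Knots'', \texttt{https://www.valpo.edu/mathematics-statistics/files/2015/07/A-Partial-Ordering-Of-Knots.pdf}.
\bibitem{afw} Aschenbrenner, Friedl, Wilton, \emph{3-Manifold Groups}, EMS, 2015, \S1.6.
\bibitem{jaco} Jaco, \emph{Lectures on Three-Manifold Topology}, Ch.~VI.
\bibitem{menasco} Menasco, \emph{Topology} \textbf{23} (1984).
\bibitem{mt} Menasco, Thistlethwaite, \emph{Ann.\ of Math.}\ \textbf{138} (1993).
\end{thebibliography}

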